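\title{Monochromatic components of two-colored triangulated grids and a sharp separator theorem}

\begin{abstract}
We prove that for $n,d\ge 2$ every coloring of the vertices of a triangulated grid on $[n]^d$ by two colors has a monochromatic connected subgraph with at least as many vertices as the largest diagonal layer $\{x: x_1+\dots+x_d=i\}$. This settles a conjecture, and the bound is attained by coloring the diagonal layers of a suitable triangulation alternately. The result is deduced from a sharp separator theorem for the ordinary grid: a set of vertices whose removal leaves only components with at most $n^d/2$ vertices is at least as large as the largest layer. The proof is by induction on $d$. It records each slice of the grid as an interval of real numbers and runs a discrete intermediate value argument on systems of such intervals.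
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge2$ and $d\ge1$ be integers and $[n]=\{1,\dots,n\}$. The \emph{grid graph} $P_n^d$ has vertex set $[n]^d$, two points being adjacent when they are at $\ell_1$-distance $1$. It is bipartite: if we color $x$ by the parity of $x_1+\dots+x_d$, no edge is monochromatic. This is no longer possible once the grid is filled with triangles, since two vertices of a triangle share a color, and one may ask how far the monochromatic pieces are then forced to spread.

To make this precise, let $d\ge2$, subdivide the solid cube $[1,n]^d$ into the unit cubes $[i_1,i_1+1]\times\dots\times[i_d,i_d+1]$, $1\le i_1,\dots,i_d\le n-1$, and triangulate each unit cube by affine simplices so that all these simplices together form a simplicial complex with vertex set $[n]^d$. A \emph{triangulated grid} $T_n^d$ is the graph formed by the vertices and edges of such a triangulation. For given $n$ and $d$ there are finitely many such graphs, and $T_n^d$ stands for any one of them. The question is: how large a monochromatic connected subgraph is guaranteed, whatever the triangulation and whatever the coloring of the vertices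 by two colors?

A good coloring cuts the cube into thin sheets of alternating colors. The slices $\{x_d=j\}$ are one choice: an edge of $T_n^d$ lies in a unit cube, so it changes $x_d$ by at most $1$, and coloring the slices alternately confines each monochromatic component to a slice of $n^{d-1}$ points. Diagonal sheets are cheaper. The $i$th \emph{diagonal layer} is
\[
L_n^d(i)=\Big\{x\in[n]^d:\ \sum_{j=1}^d x_j=i\Big\}.
\]
A point of a layer is determined by its first $d-1$ coordinates, so $|L_n^d(i)|\le n^{d-1}$; for $n=d=3$ the layers have $1,3,6,7,6,3,1$ points, against $9$ for a slice. For $\alpha\in[0,1]$ put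
\[
i_\alpha=\min\Big\{i:\ \sum_{j\le i}|L_n^d(j)|>\alpha n^d\Big\},
\]
the index of the layer at which the fraction $\alpha$ of all points is exceeded. We recall in Section~\ref{sec:iso} that $i_{1/2}=\lceil (n+1)d/2\rceil$ and that $L_n^d(i_{1/2})$ is a largest layer. For $d=2$ it is the antidiagonal, with $n$ points.

The \emph{diagonal-layer coloring} makes $L_n^d(i)$ red for even $i$ and blue for odd $i$. It is efficient when no edge skips a layer, and there are triangulations of this kind.

\begin{example}\label{ex:layers}
Cut $[1,n]^d$ by all hyperplanes $x_s=t$ and $x_1+\dots+x_d=t$ with $t$ an integer. Each cell is the part of a unit cube $Q$ between two consecutive hyperplanes of the second kind. A vertex of a cell is a vertex of $Q$ or a point where such a hyperplane meets an edge of $Q$; along an edge of $Q$ the coordinate sum runs from one integer to the next, so this point is again a vertex of $Q$. Fix a linear order on $[n]^d$ and triangulate the faces of the cells by induction on dimension, each face as the cone from its first vertex over its already triangulated facets that do not contain this vertex. The triangulation of a face depends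 only on the face, so the pieces fit together, and no new vertices appear. Every simplex lies in a cell, hence has its vertices in two consecutive layers. In the resulting $T_n^d$ no edge joins $L_n^d(i)$ and $L_n^d(i')$ when $|i-i'|\ge2$, so each monochromatic component of the diagonal-layer coloring lies in one layer and has at most $|L_n^d(i_{1/2})|$ vertices. For $d=2$ this is the grid with the antidiagonal drawn in every square.
\end{example}

In the other direction, it is known that for $n\ge3$ every two-coloring of every $T_n^d$ has a monochromatic connected subgraph with at least $|L_n^d(i_{2/3})|-|L_n^{d-1}(i_{1/2})|$ vertices, where $i_{1/2}$ in the last term is computed with $d-1$ in place of $d$. The conjecture posed in \cite{grids} is that for $n\ge 3$ and $d\ge2$ the right bound is $|L_n^d(i_{1/2})|$, so that the diagonal-layer coloring is optimal in the worst case. We prove it, and the case $n=2$ comes at no extra cost.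

\begin{theorem}\label{thm:main}
For all $n\ge2$ and $d\ge2$, every triangulated grid $T_n^d$ and every coloring of its vertices by two colors, there is a monochromatic connected subgraph with at least $|L_n^d(i_{1/2})|$ vertices.
\end{theorem}

By Example~\ref{ex:layers} the constant is best possible; for the grids of that example the largest monochromatic connected subgraph of the diagonal-layer coloring has exactly $|L_n^d(i_{1/2})|$ vertices.

The triangulation and the coloring enter the proof only briefly. In Section~\ref{sec:tree} we show that the monochromatic components are arranged along a tree, so that one of them is a balanced separator. What remains is a statement about the plain grid.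

\begin{theorem}\label{thm:three}
Let $n\ge2$, $d\ge1$, and let $[n]^d=A_1\sqcup A_2\sqcup A_3\sqcup C$, where parts may be empty. Suppose that no edge of $P_n^d$ joins different sets $A_i$ and that $|A_i|\le n^d/2$ for all $i$. Then $|C|\ge|L_n^d(i_{1/2})|$.
\end{theorem}

From it one obtains the exact size of a smallest separator at every layer threshold.

\begin{theorem}\label{thm:sep}
Let $n\ge2$, $d\ge1$ and $C\subset[n]^d$.
\begin{itemize}
\item[(a)] If every component of $P_n^d-C$ has at most $n^d/2$ vertices, then $|C|\ge|L_n^d(i_{1/2})|$.
\item[(b)] Let $i_{1/2}-1\le k\le nd-1$. If every component of $P_n^d-C$ has at most $\sum_{j\le k}|L_n^d(j)|$ vertices, then $|C|\ge|L_n^d(k+1)|$.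
\end{itemize}
The bound in (a) is sharp, and the bound in (b) is sharp for every such $k$.
\end{theorem}

The number three in Theorem~\ref{thm:three} is where the difficulty lies. Any number of pieces of size at most $n^d/2$ can be merged into three groups of size at most $n^d/2$, but three pieces of size about $n^d/3$ cannot be merged into two. With two parts the theorem follows from the vertex-isoperimetric inequality of Bollob\'as and Leader (Section~\ref{sec:iso}). With three parts, the largest is only guaranteed a third of the points outside $C$, and the inequality applied to it yields a layer near the one-third level instead of the middle one.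

We reduce three parts to two as follows. Cut $[n]^d$ into its $n$ slices and keep from each slice two numbers: the number $c_j$ of points of $C$, and a number $\alpha_j$ of points that can be cut off from the rest of a slice by $c_j$ points. If the intervals $[\alpha_j,\alpha_j+c_j]$ have a connected union, the slices can be rebuilt into a two-part separation of $[n]^d$ with exactly $|C|$ separating points (Section~\ref{sec:intervals}). So if $|C|$ is too small, such a system of intervals can never be balanced: it is ``low'' or ``high'', and a low system stays low under small moves. We then move a low system into a high one. Section~\ref{sec:plane} does this for $d=2$ and Section~\ref{sec:three} in general. Section~\ref{sec:thresholds} completes the proof of Theorem~\ref{thm:sep}.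

\section{From colorings to separators}\label{sec:tree}

In this section we assume Theorem~\ref{thm:three} and deduce Theorem~\ref{thm:main}. We write $N=n^d$.

\begin{proof}[Proof of the bound in Theorem~\ref{thm:sep}(a) from Theorem~\ref{thm:three}]
Start with the vertex sets of the components of $P_n^d-C$. As long as there are at least four sets, replace the two smallest by their union. These two contain at most half of all points in the sets, so the union has at most $N/2$ points. We end with at most three sets, each of size at most $N/2$, with no grid edges between them, and Theorem~\ref{thm:three} applies.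
\end{proof}

Recall that a $1$-cochain of a simplicial complex $K$ with values in $\mathbb Z_2$ is a function $f$ from the edges of $K$ to $\mathbb Z_2$, and that $f$ is a cocycle if its values on the three edges of every triangle of $K$ add up to $0$. The condition $H^1(K;\mathbb Z_2)=0$ means that for every cocycle $f$ there is a function $g$ from the vertices to $\mathbb Z_2$ with $f(xy)=g(x)+g(y)$ on every edge $xy$. The $1$-skeleton of $K$ is the graph of its vertices and edges.

\begin{theorem}\label{thm:host}
Let $n,d\ge2$ and let $T$ be a graph on $[n]^d$ such that
\begin{itemize}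
\item[(T1)] $T$ contains the grid graph $P_n^d$, and
\item[(T2)] $T$ is the $1$-skeleton of a simplicial complex $K$ with $H^1(K;\mathbb Z_2)=0$.
\end{itemize}
For every coloring of the vertices of $T$ by two colors there is a monochromatic connected set $C$ with $|C|\ge|L_n^d(i_{1/2})|$ such that all components of $T-C$ have at most $n^d/2$ vertices.
\end{theorem}

\begin{proof}
Let $H$ be the graph whose nodes are the monochromatic components of $T$, two of them being adjacent if an edge of $T$ joins them. By (T1) $T$ is connected, hence so is $H$.

\emph{$H$ is a tree.} We show that every edge of $H$ is a bridge. Let $V$ be a red and $W$ a blue component, adjacent in $H$, and let $f$ be the cochain that is $1$ exactly on the edges of $T$ between $V$ and $W$. Consider a triangle $vwx$ with $v\in V$, $w\in W$. If $x$ is red, it is joined to $v$ by a red edge, so $x\in V$, and $f$ is $1$ on $vw$ and $xw$ and $0$ on $vx$; if $x$ is blue, then $x\in W$ and the roles are exchanged. So $f$ is $1$ on either none or exactly two edges of each triangle, and $f$ is a cocycle. By (T2), $f(xy)=g(x)+g(y)$ for some $g$. Take an edge $vw$ with $v\in V$, $w\in W$;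 then $g(v)\ne g(w)$. On the other hand $g$ is constant along every walk that uses no edge between $V$ and $W$. A path from $V$ to $W$ in $H$ avoiding the edge $VW$ would give such a walk from $v$ to $w$, moving inside components along monochromatic edges and between consecutive components along edges that do not join $V$ to $W$. So there is no such path.

\emph{A central node.} Give each node of $H$ its number of vertices as weight; the total weight is $N$. Removing an edge splits the tree $H$ into two sides; orient the edge towards a side of weight at least $N/2$. A tree has fewer edges than nodes, so some node $C$ has out-degree $0$. Every edge at $C$ points towards $C$, so the branch of $H$ behind it has weight at most $N/2$. Each component of $T-C$ lies within one branch and therefore has at most $N/2$ vertices.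

By (T1) each component of $P_n^d-C$ is contained in a component of $T-C$, and Theorem~\ref{thm:sep}(a) gives $|C|\ge|L_n^d(i_{1/2})|$.
\end{proof}

Neither hypothesis can be dropped. The graph $P_n^d$ satisfies (T1), and a path through all points of $[n]^d$ satisfies (T2); both are bipartite, so all monochromatic components of a proper two-coloring are single vertices.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We check (T1) and (T2) for $T_n^d$. The complex $K$ triangulates a cube, which is contractible, so $H^1(K;\mathbb Z_2)=0$. For (T1), let $F$ be an edge of a unit cube $Q$ and $p$ an interior point of $F$. Then $p$ lies in the relative interior of a simplex of the triangulation of $Q$, so it is a convex combination with positive coefficients of the vertices of that simplex. Since $F$ is a face of the convex set $Q$, all these vertices lie in $F$. They are points of $[n]^d$, hence endpoints of $F$, and since $p$ is not an endpoint the simplex is $F$ itself.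
\end{proof}

\section{Layers and vertex isoperimetry in the grid}\label{sec:iso}

From now on only the grid graph matters. Fix $n\ge2$. For $d\ge1$ write $L(k)=L_n^d(k)$, $N=n^d$ and
\[
\lambda_k=|L(k)|,\qquad B_k=\bigcup_{j\le k}L(j),\qquad b_k=|B_k|,\qquad m=\lceil (n+1)d/2\rceil,\qquad M=\lambda_m .
\]
Thus $\lambda_k=0$ unless $d\le k\le nd$, and $b_{d-1}=0$, $b_d=1$. A prime marks the same quantity in dimension $d-1$: $L'(k)$, $N'$, $\lambda'_k$, $b'_k$, $m'$, $M'$. For $A\subset[n]^d$ let $\Gamma(A)$ be the set of points that lie in $A$ or have a grid neighbor in $A$, and let $\partial A=\Gamma(A)\setminus A$. For $I\subset L(k)$ let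
\[
\partial^+I=\{y\in L(k+1):\ y-e_s\in I\text{ for some }s\},
\]
where $e_s$ is the $s$th unit vector. If $k>d$, every point of $L(k)$ has a coordinate larger than $1$ and hence a neighbor in $L(k-1)$, so
\begin{equation}\label{eq:gamma}
\Gamma(B_{k-1}\cup I)=B_k\cup\partial^+I\qquad(k>d,\ I\subset L(k)).
\end{equation}

\subsection{Sizes of the layers}

The reflection $x\mapsto(n+1-x_1,\dots,n+1-x_d)$ maps $L(k)$ onto $L((n+1)d-k)$, so $\lambda_k=\lambda_{(n+1)d-k}$. Summing over the layers on either side of the center $(n+1)d/2$ gives
\begin{equation}\label{eq:mid}
\begin{array}{ll}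
b_{m-1}=(N-M)/2 & \text{if }(n+1)d\text{ is even},\\[2pt]
b_{m-1}=N/2,\quad \lambda_{m-1}=\lambda_m=M & \text{if }(n+1)d\text{ is odd}.
\end{array}
\end{equation}
In both cases $b_{m-1}\le N/2<b_m$, which says that $m=i_{1/2}$ and $M=|L_n^d(i_{1/2})|$.

Order $[n]^d$ coordinatewise. A \emph{symmetric chain} is a sequence of points, each obtained from the previous one by adding a unit vector, that starts in some $L(a)$ and ends in $L((n+1)d-a)$. By a theorem of de Bruijn, van Ebbenhorst Tengbergen and Kruyswijk \cite{BTK}, $[n]^d$ can be partitioned into symmetric chains. If $k<(n+1)d/2$, a chain through a point of $L(k)$ starts at a level $a\le k$ and ends at the level $(n+1)d-a>k$, so the point has a successor on its chain, and different points of $L(k)$ have different successors. Hence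
\begin{equation}\label{eq:chain}
|\partial^+I|\ge|I|\qquad\text{for all }I\subset L(k),\ k<(n+1)d/2 .
\end{equation}
In particular $\lambda_k$ is nondecreasing for $k\le m$. Together with the symmetry this shows that $\lambda_k\ge\lambda_l$ whenever $k$ is at least as close to $(n+1)d/2$ as $l$, and that $M$ is the maximum of $\lambda$.

\subsection{The simplicial order}

In the \emph{simplicial order} on $[n]^d$, $x$ precedes $y$ if $\sum x_i<\sum y_i$, or if the sums are equal and $x_s>y_s$ for the first $s$ with $x_s\ne y_s$. An initial segment is thus of the form $B_{k-1}\cup I$, where $I$ is an initial segment of $L(k)$ in the induced order.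

\begin{theorem}[Bollob\'as and Leader \cite{BL}]\label{thm:BL}
If $A\subset[n]^d$ and $S$ is the initial segment of the simplicial order with $|S|=|A|$, then $|\Gamma(S)|\le|\Gamma(A)|$.
\end{theorem}

Let $\nu(a)=|\Gamma(S)|$ for the initial segment $S$ of size $a$, so that $|\Gamma(A)|\ge\nu(|A|)$ for every $A$. Initial segments are nested, so $\nu$ is nondecreasing; also $\nu(a)\ge a$ and $\nu(0)=0$. When we stack initial segments on top of each other in Section~\ref{sec:intervals}, we need their neighborhoods to be nested with them.

\begin{lemma}\label{lem:initial}
If $S$ is an initial segment of $[n]^d$, so is $\Gamma(S)$.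
\end{lemma}

\begin{proof}
If $S$ is empty or $S=B_d$, then $\Gamma(S)$ is empty or $B_{d+1}$. Otherwise $S=B_{k-1}\cup I$ with $k>d$ and $I$ an initial segment of $L(k)$, and by \eqref{eq:gamma} we must show that $\partial^+I$ is an initial segment of $L(k+1)$.

For $y\in L(k+1)$ let $s$ be the last index with $y_s>1$ and put $\varphi(y)=y-e_s$. If $y-e_q$ is another neighbor of $y$ in $L(k)$, then $q<s$, the two neighbors first differ at $q$, and $\varphi(y)$ is larger there. So $\varphi(y)$ is the earliest neighbor of $y$ in $L(k)$, and $y\in\partial^+I$ if and only if $\varphi(y)\in I$. It therefore suffices to show: if $y'$ precedes $y$ in $L(k+1)$, then $\varphi(y')$ precedes or equals $\varphi(y)$. Let $p$ be the first index where $y'$ and $y$ differ, so $y'_p>y_p\ge1$, and let $s'\ge p$ be the last index with $y'_{s'}>1$.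

If $s'>p$, then $\varphi(y')_q=y'_q=y_q\ge\varphi(y)_q$ for $q<p$ and $\varphi(y')_p=y'_p>y_p\ge\varphi(y)_p$. At the first index where $\varphi(y')$ and $\varphi(y)$ differ, $\varphi(y')$ is larger.

If $s'=p$, then $y'_q=1$ for $q>p$, and equality of the sums gives $\sum_{q>p}(y_q-1)=y'_p-y_p\ge1$. So $\varphi(y)$ agrees with $y$ in the coordinates up to $p$, while $\varphi(y')$ agrees with $y$ before $p$ and $\varphi(y')_p=y'_p-1\ge y_p$. If the inequality is strict, $\varphi(y')$ precedes $\varphi(y)$. If it is an equality, then $\sum_{q>p}(y_q-1)=1$, all coordinates of $\varphi(y)$ after $p$ equal $1$, and $\varphi(y)=\varphi(y')$.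
\end{proof}

To bound boundaries of sets with up to $N/2$ points we need \eqref{eq:chain} one level further. When $(n+1)d$ is even, the initial segment of size about $N/2$ reaches halfway into the middle layer $L(m)$, where \eqref{eq:chain} fails for general $I$: for $n=3$, $d=2$, $I=L(4)$ we have $|I|=3$ and $|\partial^+I|=2$. It survives for the first half of the layer.

\begin{lemma}\label{lem:middle}
Let $(n+1)d$ be even and let $I$ be an initial segment of $L(m)$ with $|I|\le\lambda_m/2$. Then $|\partial^+I|\ge|I|$.
\end{lemma}

\begin{proof}
Induction on $d$. For $d=1$ we have $\lambda_m=1$ and $I=\emptyset$. Let $d\ge2$ and $t=|I|>0$, and let $j$ be the first coordinate of the last element of $I$. Since points with larger first coordinate come first,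
\[
I=\bigcup_{j<h\le n}\{h\}\times L'(m-h)\ \cup\ \{j\}\times S
\]
with $S$ a nonempty initial segment of $L'(m-j)$. We claim that
\[
\partial^+I\ \supseteq\ \bigcup_{j<h\le n}\{h\}\times L'(m+1-h)\ \cup\ \{j\}\times\partial^+S .
\]
The last term is contained in $\partial^+I$ by definition. Let $(h,z)\in L(m+1)$ with $h>j$. If all coordinates of $z$ were $1$, then $h=m+1-(d-1)=(n-1)d/2+2\ge n+1$, which is impossible. So $z_s>1$ for some $s$, and $(h,z-e_s)\in I$. This proves the claim, and the sums over $h$ telescope:
\[
|\partial^+I|-t\ \ge\ \big(\lambda'_{m-j}-\lambda'_{m-n}\big)+\big(|\partial^+S|-|S|\big).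
\]
We show that both brackets are nonnegative. Let $\mu=(n+1)(d-1)/2$ be the center of the layers in dimension $d-1$, so $m=\mu+(n+1)/2$. Then $|m-j-\mu|=|\frac{n+1}2-j|\le\frac{n-1}2=|m-n-\mu|$, and the first bracket is nonnegative.

For the second, let $G_{>j}$, $G_{\le j}$, and so on, count the points of $L(m)$ whose first coordinate satisfies the indicated condition. The reflection preserves $L(m)$ and gives $G_{\le j}=G_{\ge n+1-j}$. If $j<(n+1)/2$, then $j+1\le n+1-j$, so $G_{>j}\ge G_{\le j}$ and $t>G_{>j}\ge\lambda_m/2$, contrary to the hypothesis. If $j>(n+1)/2$, then $m-j<\mu$, and \eqref{eq:chain} in dimension $d-1$ gives $|\partial^+S|\ge|S|$. If $j=(n+1)/2$, then $n+1$ is even, $m-j=\mu=m'$, and the reflection gives $G_{>j}=G_{<j}$, so $\lambda_m/2=G_{>j}+\lambda'_{m'}/2$. Since $t=G_{>j}+|S|$, we get $|S|\le\lambda'_{m'}/2$, and the induction hypothesis applies to $S$.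
\end{proof}

\begin{lemma}\label{lem:boundary}
Let $1\le r\le N/2$ and let $k$ be such that $b_{k-1}\le r<b_k$. Then $k\le m$ and $\nu(r)-r\ge\lambda_k$. Hence every $R\subset[n]^d$ with $|R|=r$ has $|\partial R|\ge\lambda_k$.
\end{lemma}

\begin{proof}
From $b_{k-1}\le N/2<b_m$ we get $k\le m$, and from $b_k>r\ge1=b_d$ we get $k>d$. The initial segment of size $r$ is $B_{k-1}\cup I$ with $I\subset L(k)$ of size $t=r-b_{k-1}$, and \eqref{eq:gamma} gives $\nu(r)-r=\lambda_k-t+|\partial^+I|$. We need $|\partial^+I|\ge t$. For $k<(n+1)d/2$ this is \eqref{eq:chain}. Otherwise $k=m$, and \eqref{eq:mid} bounds $t\le N/2-b_{m-1}$: if $(n+1)d$ is odd then $t=0$, and if it is even then $t\le\lambda_m/2$ and Lemma~\ref{lem:middle} applies.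
\end{proof}

This settles the case of two parts.

\begin{lemma}[two parts]\label{lem:two}
If $[n]^d=X\sqcup Y\sqcup C$ with no grid edge between $X$ and $Y$ and $|X|,|Y|\le N/2$, then $|C|\ge M$.
\end{lemma}

\begin{proof}
Let $|X|\le|Y|=r$. If $r=0$ then $|C|=N\ge M$, so let $r\ge1$. Note that $\partial Y\subset C$ and $|C|\ge N-2r$. If $r\ge b_{m-1}$, Lemma~\ref{lem:boundary} applies with $k=m$. Let $r<b_{m-1}$. If $(n+1)d$ is even, $|C|>N-2b_{m-1}=M$ by \eqref{eq:mid}. If it is odd and $r\ge b_{m-2}$, Lemma~\ref{lem:boundary} gives $|C|\ge\lambda_{m-1}=M$. If it is odd and $r<b_{m-2}=N/2-M$, then $|C|>2M$.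
\end{proof}

\section{Slices as intervals}\label{sec:intervals}

Let $d\ge2$. The \emph{slices} of $[n]^d$ are the sets $\{x_d=j\}$, $j\in[n]$, each a copy of $[n]^{d-1}$; let $\nu'$ be the function $\nu$ in dimension $d-1$. We first record which pairs of numbers can describe a separation of one slice into two sides.

Call a pair $(\alpha,c)$ of nonnegative integers \emph{feasible} if there is a partition $[n]^{d-1}=X\sqcup Y\sqcup Z$ with $|X|=\alpha$, $|Z|=c$ and no grid edge between $X$ and $Y$. We picture it as the interval $[\alpha,\alpha+c]\subset[0,N']$: the part of $[0,N']$ to its left has length $|X|$ and the part to its right has length $|Y|$.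

\begin{lemma}\label{lem:feasible}
\begin{itemize}
\item[(a)] $(\alpha,c)$ is feasible if and only if $\alpha+c\le N'$ and $\nu'(\alpha)\le\alpha+c$.
\item[(b)] If $(\alpha,c)$ is feasible, so is $(N'-c-\alpha,c)$.
\item[(c)] If $(h,c)$ is feasible and $h\le N'/2$, then consecutive elements of the set $\{\alpha\in[0,h]:(\alpha,c)\text{ feasible}\}$ differ by at most $c$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Given a partition, $\Gamma(X)\subset X\cup Z$, so $\nu'(\alpha)\le\alpha+c\le N'$ by Theorem~\ref{thm:BL}. Conversely, let $X$ be the initial segment of size $\alpha$; at least $N'-\alpha-c$ points lie outside $\Gamma(X)$, and we let $Y$ consist of $N'-\alpha-c$ of them.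

(b) Exchange $X$ and $Y$.

(c) Let $h\ge1$ and $b'_{k-1}\le h<b'_k$. By (a) and Lemma~\ref{lem:boundary}, $k\le m'$ and $c\ge\nu'(h)-h\ge\lambda'_k\ge\lambda'_i$ for all $i\le k$. For $d-2\le i\le k-1$ the pair $(b'_i,c)$ is feasible, because $b'_i+c\le h+c\le N'$ and $\nu'(b'_i)\le b'_{i+1}=b'_i+\lambda'_{i+1}\le b'_i+c$. So the set in question contains $0=b'_{d-2},b'_{d-1},\dots,b'_{k-1},h$, whose successive differences are at most $\lambda'_k\le c$.
\end{proof}

Part (c) says that an interval starting below $N'/2$ can be slid down to $0$, or back up, in jumps no longer than itself. The next proposition turns $n$ feasible pairs into a two-part separation of $[n]^d$. The pairs need not come from a common partition, and the order of the slices plays no role.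

\begin{proposition}\label{prop:stack}
Let $(\alpha_j,c_j)$, $j\in[n]$, be feasible pairs such that the union of the intervals $J_j=[\alpha_j,\alpha_j+c_j]\subset\mathbb R$ is connected. If $\sum\alpha_j\le N/2\le\sum(\alpha_j+c_j)$, then $\sum c_j\ge M$.
\end{proposition}

For example, let $n=3$, $d=2$, and separate $B_3$ from the rest by $C=L(4)$. The slices $x_2=1,2,3$ give the intervals $[2,3]$, $[1,2]$, $[0,1]$; here $3\le 9/2\le 6$ and $\sum c_j=3=M$. Connectedness cannot be omitted: for even $n$ take all $c_j=0$, and $\alpha_j=0$ for half of the indices and $\alpha_j=N'$ for the others.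

\begin{proof}
Put $\gamma_j=\alpha_j+c_j$. Sort the left ends $\alpha_{(1)}\le\dots\le\alpha_{(n)}$ and, separately, the right ends $\gamma_{(1)}\le\dots\le\gamma_{(n)}$. We claim that
\begin{equation}\label{eq:sorted}
\gamma_{(j)}\ge\max\big\{\nu'(\alpha_{(j)}),\ \alpha_{(j+1)},\ \alpha_{(j-1)}\big\},
\end{equation}
where terms with index outside $[n]$ are omitted.

First, at least $n-j+1$ indices $i$ have $\alpha_i\ge\alpha_{(j)}$, and for them $\gamma_i\ge\nu'(\alpha_i)\ge\nu'(\alpha_{(j)})$ by feasibility and monotonicity. So at most $j-1$ right ends are smaller than $\nu'(\alpha_{(j)})$, that is, $\gamma_{(j)}\ge\nu'(\alpha_{(j)})$; and $\nu'(\alpha_{(j)})\ge\alpha_{(j)}\ge\alpha_{(j-1)}$. Second, suppose $\gamma_{(j)}<\alpha_{(j+1)}$ for some $j<n$. The sets $\{i:\gamma_i\le\gamma_{(j)}\}$ and $\{i:\alpha_i\ge\alpha_{(j+1)}\}$ have at least $j$ and at least $n-j$ elements, and they are disjoint because $\alpha_i\le\gamma_i$. So they partition $[n]$ into two nonempty sets, every $J_i$ lies in $(-\infty,\gamma_{(j)}]$ or in $[\alpha_{(j+1)},\infty)$, and both cases occur. This contradicts connectedness and proves \eqref{eq:sorted}.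

Let $X\subset[n]^d$ be the set whose $j$th slice is the initial segment $S_j$ of size $\alpha_{(j)}$ in $[n]^{d-1}$. The $j$th slice of $\Gamma(X)$ is $\Gamma(S_j)\cup S_{j-1}\cup S_{j+1}$. By Lemma~\ref{lem:initial} these are initial segments, so their union is the largest of them and has at most $\gamma_{(j)}$ points by \eqref{eq:sorted}. Thus $|\Gamma(X)|\le\sum\gamma_j\le N$, and we can choose $Y\subset[n]^d\setminus\Gamma(X)$ with $|Y|=N-\sum\gamma_j\le N/2$. Since $|X|=\sum\alpha_j\le N/2$, Lemma~\ref{lem:two} gives $\sum c_j=N-|X|-|Y|\ge M$.
\end{proof}

Now fix nonnegative integers $c_1,\dots,c_n$ and put $\sigma=\sum c_j$. A \emph{configuration} is a vector $\alpha=(\alpha_1,\dots,\alpha_n)$ with all $(\alpha_j,c_j)$ feasible; its intervals are $J_j=[\alpha_j,\alpha_j+c_j]$. It is \emph{connected} if $\bigcup J_j$ is connected, and \emph{linked} if $J_j$ meets $J_{j+1}$ for all $j<n$. Linked configurations are connected, and $\alpha$ is linked if and only if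
\begin{equation}\label{eq:linked}
\alpha_j\le\alpha_{j'}+c_{j'}\qquad\text{whenever }|j-j'|=1 .
\end{equation}
The configuration is \emph{low} if $\sum\alpha_j+\sigma<N/2$ and \emph{high} if $\sum\alpha_j>N/2$; it cannot be both. Its \emph{reflection} $\bar\alpha$ is given by $\bar\alpha_j=N'-c_j-\alpha_j$.

\begin{lemma}\label{lem:steps}
Suppose $\sigma<M$.
\begin{itemize}
\item[(a)] Every connected configuration is low or high.
\item[(b)] If $\alpha$ is low, $\beta$ is connected and $\sum\beta_j\le\sum\alpha_j+\sigma$, then $\beta$ is low.
\item[(c)] The reflection $\bar\alpha$ of a configuration $\alpha$ is a configuration, and its intervals are the mirror images of those of $\alpha$ in the point $N'/2$. If $\alpha$ is linked, so is $\bar\alpha$. If $\alpha$ is low, $\bar\alpha$ is high.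
\end{itemize}
\end{lemma}

\begin{proof}
(a) A configuration that is neither low nor high has $\sum\alpha_j\le N/2\le\sum\alpha_j+\sigma$; if it were connected, Proposition~\ref{prop:stack} would give $\sigma\ge M$. (b) Here $\sum\beta_j<N/2$, so $\beta$ is not high. (c) Feasibility is Lemma~\ref{lem:feasible}(b), the interval of $\bar\alpha_j$ is $[N'-\alpha_j-c_j,N'-\alpha_j]$, and $\sum\bar\alpha_j=N-(\sum\alpha_j+\sigma)$.
\end{proof}

Between the sum of a low and the sum of a high configuration there is a gap longer than $\sigma$. To prove Theorem~\ref{thm:three} we let $c_j$ be the number of points of $C$ in the $j$th slice, assume $|C|<M$, and cross this gap through connected configurations in steps of size at most $\sigma=|C|$.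

\section{The plane}\label{sec:plane}

For $d=2$ the whole argument fits in a few lines. Here $N'=n$, $M=n$, and the slices are the rows of the $n\times n$ grid. A pair $(\alpha,c)$ with $\alpha+c\le n$ is feasible if $c\ge1$: in the path $[n]$ take the first $\alpha$ points, then $c$ separating points, then the rest. For $c=0$ only $\alpha=0$ and $\alpha=n$ are feasible, since the path is connected.

Let $A_1,A_2,A_3,C$ be as in Theorem~\ref{thm:three} and suppose $|C|\le n-1$. Some column avoids $C$; it is a path, so it lies in one part, say $A_1$. Every row that avoids $C$ is a path meeting this column, so it lies in $A_1$ as well. Let $\ell_j$ and $c_j$ be the numbers of points of $A_1$ and of $C$ in row $j$. Thus $\ell_j+c_j\le n$, and $\ell_j=n$ if $c_j=0$. A point of $A_1$ in row $j$ has its neighbor in an adjacent row $j'$ in $A_1\cup C$, so $\ell_j\le\ell_{j'}+c_{j'}$. Raise the intervals as if by a rising water level $\theta=0,1,\dots,n$: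
\[
\alpha_j^\theta=\max\{\ell_j,\min(\theta,n-c_j)\}.
\]
Each $\alpha^\theta$ is a configuration, because $\alpha_j^\theta\le n-c_j$ and $\alpha^\theta_j=n$ if $c_j=0$. It satisfies \eqref{eq:linked}: if $\alpha_{j'}^\theta=n-c_{j'}$ the right side is $n$; otherwise $\alpha_{j'}^\theta=\max(\ell_{j'},\theta)$, and $\alpha^\theta_j\le\max(\ell_j,\theta)\le\alpha^\theta_{j'}+c_{j'}$. When $\theta$ grows by $1$, only rows with $c_j\ge1$ move, each by at most $1$, so the sum grows by at most $|C|$. The first configuration $\alpha^0=\ell$ has sum $|A_1|\le n^2/2$, so it is not high and hence low. By Lemma~\ref{lem:steps}(b) all $\alpha^\theta$ are low. But $\alpha^n$ has sum $n^2-|C|>n^2-n\ge n^2/2$ and is high. This contradiction proves Theorem~\ref{thm:three} for $d=2$.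

The rows with $c_j=0$ were the only obstacle: their intervals sit at $0$ or at $n$ and cannot move gradually. They caused no harm because all of them belonged to the same part. In higher dimensions the obstacle is a slice with $c_j<M'$. By Lemma~\ref{lem:two} in dimension $d-1$, the interval of such a slice never contains $N'/2$; it lies on one side of $N'/2$ and can reach the other side only by a jump. Nothing now forces these slices to be dominated by the same part, so some of them will have to jump, and the proof must pay for the jump.

\section{Three parts in every dimension}\label{sec:three}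

We prove Theorem~\ref{thm:three} by induction on $d$. For $d=1$ we have $M=1$; if $C$ were empty, the path $[n]$ would lie in a single $A_i$, contradicting $|A_i|\le n/2$. Let $d\ge2$, assume the theorem in dimension $d-1$, and suppose for a contradiction that $|C|<M$.

\subsection{The data of the slices}

Let $a_i^j$ and $c_j$ be the numbers of points of $A_i$ and of $C$ in the slice $x_d=j$, and let $a_S^j=\sum_{i\in S}a_i^j$ for $S\subset\{1,2,3\}$. Then $a^j_{\{1,2,3\}}+c_j=N'$ and $\sigma=\sum c_j=|C|<M$. Configurations are taken with respect to these $c_j$.

\begin{itemize}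
\item[(F1)] \emph{$(a_S^j,c_j)$ is feasible.} In slice $j$, take for $X$ the points of the $A_i$ with $i\in S$ and for $Y$ those of the other $A_i$.
\item[(F2)] \emph{If $|j-j'|=1$ and $S\cap S'=\emptyset$, then $a_S^j+a_{S'}^{j'}\le N'$; moreover $a_S^j\le a_S^{j'}+c_{j'}$.} The two sets counted have disjoint projections to $[n]^{d-1}$, since $(z,j)$ and $(z,j')$ are adjacent. For the second inequality let $S'$ be the complement of $S$ and use $N'=a_S^{j'}+a_{S'}^{j'}+c_{j'}$.
\end{itemize}

Say that $A_i$ \emph{dominates} slice $j$ if $a_i^j>N'/2$. Let $D_i$ be the set of slices dominated by $A_i$; the sets $D_1,D_2,D_3$ are disjoint. Let $U=[n]\setminus(D_1\cup D_2\cup D_3)$ be the set of undominated slices. A \emph{run} is a maximal interval of consecutive integers contained in some $D_i$.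

\begin{itemize}
\item[(F3)] \emph{$c_u\ge M'$ for $u\in U$.} This is the induction hypothesis applied to slice $u$, and it is the only place where it is used.
\item[(F4)] \emph{$U\ne\emptyset$; every run has an adjacent index, and all indices adjacent to a run lie in $U$.} By (F2), an element of $D_i$ and an element of $D_{i'}$ with $i\ne i'$ are never consecutive. Also $D_i\ne[n]$, since otherwise $|A_i|>N/2$. So a run is a proper subinterval of $[n]$, and an index adjacent to it lies neither in the same $D_i$ nor in another one.
\end{itemize}

For $i\in\{1,2,3\}$ let $\ell^i_j=a_i^j$. By (F1) and (F2), $\ell^i$ is a linked configuration. Its sum is $|A_i|\le N/2$, so it is not high, and by Lemma~\ref{lem:steps}(a)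
\[
\ell^1,\ \ell^2,\ \ell^3\ \text{ are low.}
\]
The reflection of $\ell^3$ is high. In terms of the two sides of a separation, $\ell^1$ puts $A_1$ on the left and $A_2\cup A_3$ on the right, while $\overline{\ell^3}$ puts $A_1\cup A_2$ on the left and $A_3$ on the right. The task is to carry $A_2$ across. Doing so directly changes the sum by $|A_2|$, which is far too much for one step. So we first move both configurations towards the middle as far as gradual moves allow.

\subsection{Raising a low configuration}

The rising water level of Section~\ref{sec:plane} works as long as the moving intervals start below $N'/2$, where Lemma~\ref{lem:feasible}(c) supplies enough feasible positions.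

\begin{lemma}\label{lem:raise}
Let $\ell$ and $h$ be linked configurations with $\ell_j\le h_j$ for all $j$, and with $h_j\le N'/2$ whenever $\ell_j<h_j$. If $\ell$ is low, so is $h$.
\end{lemma}

\begin{proof}
Let $\Phi_j=\{\alpha\in[\ell_j,h_j]:(\alpha,c_j)\text{ feasible}\}$. It contains $\ell_j$ and $h_j$, and by Lemma~\ref{lem:feasible}(c) its consecutive elements differ by at most $c_j$. For $\theta=0,1,\dots,N'$ let
\[
\alpha_j^\theta=\max\{\alpha\in\Phi_j:\ \alpha\le\max(\theta,\ell_j)\}.
\]
Then $\alpha^0=\ell$ and $\alpha^{N'}=h$. Passing from $\theta$ to $\theta+1$ admits at most one new integer, so $\alpha_j$ stays or moves to the next element of $\Phi_j$. It grows by at most $c_j$, and the sum grows by at most $\sigma$. By Lemma~\ref{lem:steps}(b) it remains to check \eqref{eq:linked} for $\alpha^\theta$. Let $|j-j'|=1$. If $\alpha^\theta_{j'}=h_{j'}$, then $\alpha_j^\theta\le h_j\le h_{j'}+c_{j'}$ because $h$ is linked. Otherwise the element of $\Phi_{j'}$ following $\alpha_{j'}^\theta$ exceeds $\theta$ and is at most $\alpha^\theta_{j'}+c_{j'}$, so $\theta<\alpha_{j'}^\theta+c_{j'}$. This suffices if $\alpha_j^\theta\le\theta$. If $\alpha_j^\theta>\theta$,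 then $\alpha_j^\theta=\ell_j\le\ell_{j'}+c_{j'}\le\alpha_{j'}^\theta+c_{j'}$ because $\ell$ is linked.
\end{proof}

\subsection{The centered configurations}

Fix $i$. We define a target $h=h^i$ for raising $\ell^i$. In a slice dominated by $A_i$ nothing moves. In a slice dominated by another part $A_p$, everything except $A_p$ and $C$ goes to the left side. In an undominated slice the interval is long by (F3), and we want it to contain $N'/2$; its position is constrained from above only by neighbors dominated by some $A_p$ with $p\ne i$, whose intervals lie below $N'/2$ and must be met. Precisely: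
\begin{itemize}
\item for $j\in D_i$, $h_j=a_i^j$;
\item for $j\in D_p$ with $p\ne i$, $h_j=N'-c_j-a_p^j$;
\item for $u\in U$ there are three cases:
\begin{itemize}
\item[($\alpha$)] if $u$ is adjacent to an element of $D_p$ for some $p\ne i$, choose among these $p$ one with $a_p^u$ maximal and put $h_u=N'-c_u-a_p^u$;
\item[($\beta$)] if there is no such $p$ and $a_i^u+c_u\ge N'/2$, put $h_u=a_i^u$;
\item[($\gamma$)] otherwise put $h_u=b'_{m'-1}$.
\end{itemize}
\end{itemize}
Note that $N'-c_j-a_p^j=a_S^j$ with $S=\{1,2,3\}\setminus\{p\}$, a set that contains $i$.

\begin{lemma}\label{lem:h}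
For each $i$, $h^i$ is a linked and low configuration, and for every $u\in U$ its interval $J_u$ contains $N'/2$.
\end{lemma}

\begin{proof}
Write $h=h^i$. We first show that each $(h_j,c_j)$ is feasible, that $h_j\ge a_i^j$, and that $h_u\le N'/2\le h_u+c_u$ for $u\in U$. Except in case ($\gamma$), $h_j=a_S^j$ for a set $S\ni i$, which gives feasibility by (F1) and $h_j\ge a_i^j$. In case ($\alpha$), let $k\in D_p$ be adjacent to $u$; then (F2) gives $h_u\le N'-a_p^k<N'/2$, and $h_u+c_u=N'-a_p^u\ge N'/2$ because $u\notin D_p$. In case ($\beta$), $h_u=a_i^u\le N'/2$ because $u\notin D_i$, and $h_u+c_u\ge N'/2$ by assumption. In case ($\gamma$), (F3) gives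
\[
b'_{m'-1}\le N'/2<b'_{m'}=b'_{m'-1}+M'\le b'_{m'-1}+c_u ,
\]
so $J_u$ contains $N'/2$ and $\nu'(b'_{m'-1})\le b'_{m'}\le b'_{m'-1}+c_u$. In this case $a_i^u+c_u<N'/2$. Hence $b'_{m'-1}+c_u\le N'$, so the pair is feasible by Lemma~\ref{lem:feasible}(a), and $a_i^u<N'/2-c_u\le N'/2-M'<b'_{m'}-M'=b'_{m'-1}$.

Next we show that the intervals of two consecutive indices meet. By (F4) there are four cases.
\begin{itemize}
\item Both indices lie in the same $D_p$, $p\in\{1,2,3\}$. Then $h=a_S$ at both with the same $S$, and (F2) is \eqref{eq:linked}.
\item Both lie in $U$. Then both intervals contain $N'/2$.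
\item $u\in U$ and $k\in D_i$. Then $h_u\le N'/2<a_i^k=h_k$, and $h_k=a_i^k\le a_i^u+c_u\le h_u+c_u$ by (F2).
\item $u\in U$ and $k\in D_q$ with $q\ne i$. Then $h_k\le N'-a_q^k<N'/2\le h_u+c_u$. The index $u$ is in case ($\alpha$) and $q$ is one of the candidates, so the chosen $p$ has $a_p^u\ge a_q^u$, and
\[
h_u=N'-c_u-a_p^u\le N'-c_u-a_q^u=a^u_{\{1,2,3\}\setminus\{q\}}\le N'-a_q^k=h_k+c_k
\]
by (F2).
\end{itemize}
So $h$ is linked. Finally, $h_j=\ell^i_j$ on $D_i$, while $h_j\le N'/2$ on $U$ and on $D_p$ for $p\ne i$. Since $\ell^i$ is low, Lemma~\ref{lem:raise} shows that $h$ is low.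
\end{proof}

\subsection{Crossing the gap}

By Lemmas \ref{lem:h} and \ref{lem:steps}(c), each reflection $\overline{h^i}$ is linked and high, and its intervals with index in $U$ contain $N'/2$. We compare $h^1$ with $\overline{h^3}$ coordinate by coordinate.
\begin{itemize}
\item On $D_1$ we have $h^1_j=a_1^j$ and $h^3_j=N'-c_j-a_1^j$, so $\overline{h^3_j}=a_1^j=h^1_j$.
\item On $D_3$ we have $h^1_j=N'-c_j-a_3^j$ and $h^3_j=a_3^j$, so again $\overline{h^3_j}=h^1_j$.
\item On $U$ both intervals have length $c_u$ and contain $N'/2$, so their left ends differ by at most $c_u\le\sigma$.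
\item On $D_2$ we have $h_j^1=h^3_j=N'-c_j-a_2^j$, so $\overline{h^3_j}=a_2^j$. The interval jumps from below $N'/2$ to its mirror image above $N'/2$, and the left end grows by $w_j=2a_2^j+c_j-N'$.
\end{itemize}
Only the jumps on $D_2$ are dangerous: they may be long, and the jumping interval may lose contact with its neighbors. We are free to choose which part plays the role of $A_2$, and we choose the one whose intervals stay closest to $N'/2$. Let
\[
\xi_i=\max_{j\in D_i}\big(a_i^j+c_j-N'/2\big)>0\ \text{ if }D_i\ne\emptyset,\qquad \xi_i=0\ \text{ if }D_i=\emptyset .
\]
This is the largest distance from $N'/2$ reached by an interval of a slice dominated by $A_i$, in either of the two positions $[a_i^j,a_i^j+c_j]$ and $[N'-c_j-a_i^j,N'-a_i^j]$. Everything so far is symmetric in the three parts, so we may number them such that $\xi_2=\min(\xi_1,\xi_2,\xi_3)$. Figure~\ref{fig:cross} shows the situation.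

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.25,yscale=0.75]
\draw[gray] (0,0.4)--(0,5.5);
\draw[dotted] (3,0.4)--(3,5.5);
\draw[dotted] (-3,0.4)--(-3,5.5);
\node[above] at (0,5.5) {$N'/2$};
\node[above] at (3,5.5) {$N'/2+\xi_1$};
\node[above] at (-3,5.5) {$N'/2-\xi_3$};
\node at (-4.2,5) {$1\in D_1$};
\node at (-4.2,4) {$2\in U$};
\node at (-4.2,3) {$3\in D_2$};
\node at (-4.2,2) {$4\in U$};
\node at (-4.2,1) {$5\in D_3$};
\draw[very thick] (1,5)--(3,5);
\draw[very thick] (-1.5,4.12)--(1.5,4.12);
\draw[very thick,dashed] (-0.5,3.88)--(2.5,3.88);
\draw[very thick] (-2,3)--(-1,3);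
\draw[very thick,dashed] (1,3)--(2,3);
\draw[very thick] (-2.5,2.12)--(0.5,2.12);
\draw[very thick,dashed] (-1.75,1.88)--(1.25,1.88);
\draw[very thick] (-3,1)--(-1.5,1);
\end{tikzpicture}
\caption{Schematic picture of five slices, each drawn as its interval of length $c_j$. Solid: the position in the low configuration $h^1$; dashed: the position in the high configuration $\overline{h^3}$; slices $1$ and $5$ do not move. Whichever positions slices $2$ and $4$ take, the intervals outside $D_2$ cover the segment between the dotted lines, and this segment contains both positions of the interval of slice $3$.}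
\label{fig:cross}
\end{figure}

Pass from $h^1$ to $\overline{h^3}$ by changing one coordinate at a time, in any order. Every intermediate vector $\alpha$ is a configuration, each of whose coordinates agrees with $h^1$ or with $\overline{h^3}$. Let $\Omega$ be the union of its intervals with index in $U\cup D_1\cup D_3$.

\emph{$\Omega$ is connected.} The set $U$ is nonempty and all its intervals contain $N'/2$. Consider a run in $D_1$ or $D_3$. On it $\alpha$, $h^1$ and $\overline{h^3}$ agree, so consecutive intervals along the run meet. By (F4) one end of the run is adjacent to some $u\in U$, and the interval of this end meets $J_u$ in either position, because $h^1$ and $\overline{h^3}$ are both linked. So every interval in $\Omega$ is joined within $\Omega$ to the point $N'/2$.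

If $D_2=\emptyset$, this shows that $\alpha$ is connected, and every step changes the sum by at most $\sigma$. Let $D_2\ne\emptyset$. Then $\xi_1,\xi_3\ge\xi_2>0$, so $D_1$ and $D_3$ are nonempty. The point $N'/2+\xi_1$ is the right end of an interval with index in $D_1$, and $N'/2-\xi_3$ is the left end of an interval with index in $D_3$. Being connected,
\begin{equation}\label{eq:omega}
\Omega\supseteq[N'/2-\xi_3,\ N'/2+\xi_1]\supseteq[N'/2-\xi_2,\ N'/2+\xi_2].
\end{equation}
This single inclusion removes both dangers. An interval with index in $D_2$ lies in $[N'/2-\xi_2,N'/2+\xi_2]$ in both its positions, hence in $\Omega$; so the union of all intervals of $\alpha$ is $\Omega$, and $\alpha$ is connected. And $\Omega$ is a union of intervals of total length at most $\sigma$, so \eqref{eq:omega} gives $\xi_1+\xi_3\le\sigma$. For $j\in D_2$,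
\[
w_j=2\big(a_2^j+c_j-N'/2\big)-c_j\le2\xi_2\le\xi_1+\xi_3\le\sigma .
\]

Thus all intermediate configurations are connected and each step raises the sum by at most $\sigma$. Since $h^1$ is low, Lemma~\ref{lem:steps}(b) shows that $\overline{h^3}$ is low. But it is high. This contradiction shows $|C|\ge M$ and completes the proof of Theorem~\ref{thm:three}, and with Section~\ref{sec:tree} the proofs of Theorems \ref{thm:main} and \ref{thm:host} and of the bound in Theorem~\ref{thm:sep}(a). \hfill$\square$

\begin{remark}
The hypothesis $|A_i|\le N/2$ entered twice: it makes the starting configurations $\ell^i$ low, and it gives $D_i\ne[n]$ in (F4). The next section shows that smaller separators exist when larger parts are allowed.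
\end{remark}

\section{Separators at the other thresholds}\label{sec:thresholds}

It remains to prove the bound in Theorem~\ref{thm:sep}(b) and the sharpness of both parts. Here $d\ge1$, the hypothesis reads $m-1\le k\le nd-1$, and components have at most $b_k$ vertices. Above the threshold $N/2$ there is at most one large component, and isoperimetry can be applied to everything else at once.

\begin{proof}[Proof of the bound in (b)]
If all components have at most $N/2$ vertices, part (a) gives $|C|\ge M\ge\lambda_{k+1}$. Otherwise some component $A$ has $N/2<|A|\le b_k$. Let $R=[n]^d\setminus(A\cup C)$; then $|R|<N/2$ and $\partial R\subset C$. Suppose $|C|<\lambda_{k+1}$. Put $k^*=(n+1)d-k-1$. The reflection maps $L(k+1)$ onto $L(k^*)$ and the complement of $B_{k+1}$ onto $B_{k^*-1}$, so $\lambda_{k^*}=\lambda_{k+1}$ and $N-b_{k+1}=b_{k^*-1}$. Then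
\[
|R|=N-|A|-|C|>N-b_k-\lambda_{k+1}=b_{k^*-1}.
\]
In particular $|R|\ge1$. Let $k'$ satisfy $b_{k'-1}\le|R|<b_{k'}$. Then $b_{k'}>b_{k^*-1}$, so $k'\ge k^*$, and Lemma~\ref{lem:boundary} gives $k'\le m$ and $|C|\ge|\partial R|\ge\lambda_{k'}$. As $\lambda$ is nondecreasing up to $m$, we get $|C|\ge\lambda_{k^*}=\lambda_{k+1}$, a contradiction.
\end{proof}

\begin{proof}[Sharpness]
Let $C=L(k+1)$. A grid edge changes the coordinate sum by $1$, so there is no edge between $B_k$ and the complement of $B_{k+1}$, and every component of $P_n^d-C$ lies in one of these two sets. The first has $b_k$ points. By \eqref{eq:mid}, $b_{m-1}+b_m\ge N$: the sum equals $N$ if $(n+1)d$ is even and $N+M$ if it is odd. So the second set has $N-b_{k+1}\le N-b_m\le b_{m-1}\le b_k$ points. This proves sharpness in (b). For $k=m-1$ both sets have at most $b_{m-1}\le N/2$ points and $|C|=M$, which proves sharpness in (a).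
\end{proof}

\begin{thebibliography}{9}

\bibitem{BL}
Bollob\'as and Leader, \emph{Compressions and isoperimetric inequalities}, J. Combin. Theory Ser. A 56 (1991) 47--62.

\bibitem{BTK}
de Bruijn, van Ebbenhorst Tengbergen and Kruyswijk, 1951.

\bibitem{grids}
\emph{Large Monochromatic Components In Two-Colored Grids}, \texttt{https://kam.mff.cuni.cz/kamserie/clanky/2006/s799.pdf}

\end{thebibliography}
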